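
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{A compact space in ZFC on which the game $\Omega$ is undetermined}


\begin{abstract}
In the game $\Omega$ on a space $X$, player I picks points $x_n$, player II picks open sets $U_n$ with $x_n\in\overline{U_n}$, and I wins if $\bigcup_n U_n$ is dense. We construct in ZFC a compact, extremally disconnected, ccc space of weight $\mathfrak c$ on which neither player has a winning strategy. We also show that, for discrete $D$, the game is undetermined on $\beta D$ exactly when $\omega_1\le|D|<\mathrm{non}(SN)$, and that non-ccc compact examples exist if and only if $\mathrm{non}(SN)>\omega_1$.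
\end{abstract}

\section{Introduction}

\subsection*{The game}

Let $X$ be a nonempty topological space; compact spaces are taken to be Hausdorff. In the game $\Omega$ on $X$, at move $n\in\omega$ player I picks a point $x_n\in X$, and player II answers with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. After $\omega$ moves, I wins if $\bigcup_{n}U_n$ is dense in $X$; otherwise II wins. The game $\theta$ is the same except that II must choose $U_n\ni x_n$. A strategy assigns a legal move to each finite sequence of previous moves, and it is winning if its owner wins every play in which he follows it. A game is \emph{undetermined} on $X$ if neither player has a winning strategy.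

Two simple situations show what the game measures. If $X$ is separable, then I wins $\Omega$ by enumerating a countable dense set $\{x_n\}$: each $x_n$ lies in the closure of $\bigcup_kU_k$. On the other hand, a large disjoint family of open sets helps II. Let $D$ be a discrete set with $|D|\ge\mathfrak c$, let $\varphi$ map $D$ onto $2^\omega$, and let $X=\beta D$ be the space of ultrafilters on $D$. At move $k$ player II looks at the finite partition of $D$ into the sets $\{d:\varphi(d){\restriction}(k+2)=v\}$, $v\in2^{k+2}$, and answers the ultrafilter $x$ by the closure of the piece that belongs to $x$. The images of the pieces chosen have total measure at most $\sum_k2^{-k-2}=\frac12$ in $2^\omega$, so some real is never covered, and a point of $D$ above it is missed by all replies. II wins.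

Separability is not necessary for I to win: we shall see in Section~\ref{sec:weight} that I wins on every Cantor cube $2^\kappa$. Between the two extremes it is natural to ask whether some compact space favors neither player, and \cite[Question 4.24]{game} asks:

\begin{quote}
\emph{Is there a compact $X$ in ZFC on which $\Omega$ is undetermined?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:A}
There is \textup{(}in ZFC\textup{)} a compact extremally disconnected ccc space $X$ of weight $\mathfrak c$ on which both $\Omega$ and $\theta$ are undetermined.
\end{theorem}

\begin{corollary}\label{cor:A}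
For every $\kappa\ge\mathfrak c$ there is a ccc compact space of weight $\kappa$ on which $\Omega$ is undetermined. In ZFC the bound $\mathfrak c$ cannot be lowered for ccc spaces: under Martin's Axiom \textup{(MA)}, player I wins $\Omega$ on every ccc compact space of weight $<\mathfrak c$.
\end{corollary}

Why ccc? The measure argument above can be sharpened. A set $A\subset2^\omega$ is \emph{strong measure zero} if for every sequence $(n_k)_{k\in\omega}$ of natural numbers there are $v_k\in2^{n_k}$ with $A\subset\bigcup_k[v_k]$, where $[v]=\{y\in2^\omega:v\subset y\}$. Let $\mathrm{non}(SN)$ be the least size of a subset of $2^\omega$ that is not strong measure zero. Countable sets are strong measure zero, and $2^\omega$ is not (take $n_k=k+2$), so $\omega_1\le\mathrm{non}(SN)\le\mathfrak c$.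

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[\textup{(1)}] If $\mathrm{non}(SN)=\omega_1$, then II has a winning strategy in $\Omega$ on every space of uncountable cellularity.
\item[\textup{(2)}] For discrete $D$, the game $\Omega$ is undetermined on $\beta D$ if and only if $\omega_1\le|D|<\mathrm{non}(SN)$.
\end{enumerate}
Hence a non-ccc compact space on which $\Omega$ is undetermined exists if and only if $\mathrm{non}(SN)>\omega_1$.
\end{theorem}

For instance, under CH we have $\mathrm{non}(SN)=\omega_1$, so II wins on every non-ccc space. Thus one cannot prove in ZFC that there is a non-ccc example; in this sense the ccc in Theorem~\ref{thm:A} cannot be avoided.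

\subsection*{The idea}

Let $M$ be a countable elementary submodel of a large $H(\vartheta)$. The space $X$ will have two properties relative to every such $M$ containing the relevant parameters.

\begin{itemize}
\item \emph{Escape.} There is a nonempty open set $E$ such that each point $x\in X\cap M$ has a neighborhood $W_x\in M$ disjoint from $E$. Then I has no winning strategy: if his strategy is in $M$ and II answers with these neighborhoods, the whole play stays in $M$ and misses $E$.
\item \emph{Capture.} Some $\pi$-base of nonempty open sets can be divided into countably many classes with the following property: if finitely many clopen sets from $M$ cover $X$, then for each class one of these clopen sets meets \emph{all} members of the class. Then II has no winning strategy. Indeed, consider the closures of the replies prescribed by a strategy of II after a given position, over all possible next points. They are clopen and cover $X$, so finitely many of them cover $X$, and I can choose the next point so that the reply meets all members of the next class.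
\end{itemize}

The two properties do not conflict: the sets $W_x$ all miss $E$, so no finitely many of them cover $X$, and capture says nothing about them. Escape already holds, by a short argument, in $\beta\omega_1$; capture fails there when $\mathrm{non}(SN)=\omega_1$, since II then wins. Section~\ref{sec:betaD} treats $\beta D$ as the model case. Section~\ref{sec:poset} replaces $\omega_1$ by a ccc partial order; Sections~\ref{sec:space} and~\ref{sec:capture} prove escape and capture for it.

\section{Tools}\label{sec:tools}

\subsection*{Elementary submodels}

Throughout, $\vartheta$ is a regular cardinal so large that all objects under discussion and their power sets lie in $H(\vartheta)$, and $M$ denotes a countable elementary submodel of $H(\vartheta)$; such an $M$ can be chosen to contain any finitely many given elements of $H(\vartheta)$. We use the following standard facts.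

\begin{itemize}
\item[(M1)] An object definable in $H(\vartheta)$ from elements of $M$ is in $M$. In particular $f(a)\in M$ if $f,a\in M$ and $a\in\mathrm{dom}f$, and finite sets and finite sequences of elements of $M$ are in $M$. If a statement with parameters in $M$ is satisfied in $H(\vartheta)$ by some object, it is satisfied by some object in $M$.
\item[(M2)] If $a\in M$ is countable, then $a\subset M$.
\item[(M3)] $\delta=M\cap\omega_1$ is a countable limit ordinal, and $\delta\notin M$. Moreover $\delta^{<\omega}\subset M$ and $2^{<\omega}\subset M$, and every $s\in\omega_1^\omega\cap M$ lies in $\delta^\omega$.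
\end{itemize}

\subsection*{Two reductions}

\begin{lemma}\label{lem:compare}
If I has no winning strategy in $\theta$ on $X$ and II has none in $\Omega$ on $X$, then both games are undetermined on $X$.
\end{lemma}

\begin{proof}
Every reply that is legal in $\theta$ is legal in $\Omega$, and the winning condition is the same. So a winning strategy of I in $\Omega$ gives one in $\theta$, and a winning strategy of II in $\theta$ is one in $\Omega$.
\end{proof}

\begin{proposition}[Escape criterion]\label{prop:escape}
Let $X$ be a space and $p$ a set. Suppose that for every countable $M\prec H(\vartheta)$ with $X,p\in M$ there is a nonempty open $E\subset X$ such that every $x\in X\cap M$ has an open neighborhood $W_x\in M$ with $W_x\cap E=\emptyset$. Then I has no winning strategy in $\theta$ on $X$, hence none in $\Omega$.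
\end{proposition}

\begin{proof}
Let $\chi$ be a strategy for I in $\theta$. Take $M$ with $X,p,\chi\in M$, and let $E$ and $W_x$ be as above. Let II answer each $x\in X\cap M$ by $W_x$. By induction all moves are in $M$: if the moves made so far are in $M$, so is the finite sequence of them, and so is the next point chosen by $\chi$, by (M1); and its answer is in $M$ by the choice of $W_x$. So the replies are always defined, and they all miss $E$. Thus II wins this play, and $\chi$ is not winning. The statement about $\Omega$ follows as in Lemma~\ref{lem:compare}.
\end{proof}

\section{The model case: $\beta D$ and strong measure zero}\label{sec:betaD}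

Points of $\beta D$ are the ultrafilters on the discrete set $D\ne\emptyset$; the sets $\widehat A=\{x:A\in x\}$, $A\subset D$, form a base of clopen sets, and $D$ is identified with the set of principal ultrafilters, which are isolated and dense. If $U$ is open, then $\overline U=\overline{U\cap D}=\widehat{U\cap D}$. So $U$ is a legal reply to $x$ in $\Omega$ if and only if $U\cap D\in x$. Moreover $\bigcup_nU_n$ is dense if and only if it contains all points of $D$. Therefore the game $\Omega$ may be read as follows: II answers an ultrafilter $x$ by some $A\in x$, and I wins if and only if the answers cover $D$.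

\begin{proposition}\label{prop:betaI}
If $|D|\ge\omega_1$, then I has no winning strategy in $\theta$, hence none in $\Omega$, on $\beta D$.
\end{proposition}

\begin{proof}
Fix $D'\subset D$ with $|D'|=\omega_1$ and an injection $\varphi:D'\to2^\omega$. We verify the escape criterion with $p=(D,D',\varphi)$. Given $M$, take $d\in D'\setminus M$ and $E=\{d\}$. Since $\varphi\in M$ is injective and $d\notin M$, we have $\varphi(d)\notin M$.

Let $x\in\beta D\cap M$. If $D\setminus D'\in x$, let $W_x=\widehat{D\setminus D'}$. Otherwise $D'\in x$, and, $2^\omega$ being compact, the image of $x$ under $\varphi$ converges to a real $\rho_x$. It is definable from $x$ and $\varphi$, so $\rho_x\in M$ and $\rho_x\ne\varphi(d)$. Choose $n$ with $\rho_x{\restriction}n\ne\varphi(d){\restriction}n$ and let $W_x=\widehat A$, where $A=\{d'\in D':\varphi(d'){\restriction}n=\rho_x{\restriction}n\}$. Then $A\in x$, $A\in M$ and $d\notin A$.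
\end{proof}

This proof is the prototype of the escape argument for our space: \emph{each point $x$ predicts a real; a point of $M$ predicts a real in $M$; and there is an open set whose own real is not in $M$.}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Let $A\subset2^\omega$ with $|A|=\omega_1$ and $(n_k)$ be such that $A\not\subset\bigcup_k[v_k]$ for all choices of $v_k\in2^{n_k}$. The given space $Z$ has disjoint nonempty open sets $O_a$, $a\in A$. Put $O=\bigcup_{a\in A}O_a$. At move $k$, given $x\in Z$:
\begin{itemize}
\item if $x\notin\overline O$, then II plays $Z\setminus\overline O$ and lets $v_k\in2^{n_k}$ be arbitrary;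
\item if $x\in\overline O$, then, as $O$ is the union of the finitely many sets $\bigcup\{O_a:a\in A\cap[v]\}$, $v\in2^{n_k}$, the point $x$ is in the closure of one of them, say for $v=v_k$; II plays that set.
\end{itemize}
Some $a\in A$ lies in no $[v_k]$. Then $O_a$ is disjoint from all replies, and II wins.

(2) If $|D|\le\omega$, then $\beta D$ is separable and I wins. If $|D|\ge\omega_1$, then I has no winning strategy by Proposition~\ref{prop:betaI}. It remains to decide when II has one.

\emph{If $|D|\ge\mathrm{non}(SN)$, then II wins.} Take $A\subset2^\omega$ not strong measure zero with $|A|\le|D|$, witnessed by $(n_k)$, and a surjection $\varphi:D\to A$. At move $k$, II answers $x$ by the set $\varphi^{-1}[[v_k]]$, $v_k\in2^{n_k}$, that belongs to $x$. Some $a\in A$ is in no $[v_k]$, and the points of $\varphi^{-1}(a)$ are never covered.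

\emph{If $|D|<\mathrm{non}(SN)$, then II has no winning strategy.} The idea is that, by compactness, I can restrict himself to a finitely branching tree of positions. Each $d\in D$ then determines a branch in a product of finite sets, and a strong measure zero cover tells I which piece of $D$ to cover at each move.

Let a strategy of II be given, and let $A(t)\subset D$ be its last answer when I has played the finite sequence $t\neq\emptyset$. For every finite sequence $t$ (including $\emptyset$) the sets $\widehat{A(t^\frown x)}$, $x\in\beta D$, cover $\beta D$, since $A(t^\frown x)\in x$. By compactness there are finitely many points $x^t_i$ with $\bigcup_iA(t^\frown x^t_i)=D$. Let $T_0=\{\emptyset\}$ and let $T_{k+1}$ be the finite set of all $t^\frown x^t_i$ with $t\in T_k$. Let $\{P_{k,j}:j<m_k\}$ be the partition of $D$ into the nonempty atoms generated by the sets in the finite family $\{A(u):u\in T_{k+1}\}$. For $d\in D$ define $g_d\in\prod_km_k$ by $d\in P_{k,g_d(k)}$.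

Suppose we have $h\in\prod_km_k$ such that for every $d\in D$ there is $k$ with $g_d(k)=h(k)$. Then I defeats the strategy as follows. At position $t\in T_k$ he picks $x^t_i$ with $P_{k,h(k)}\subset A(t^\frown x^t_i)$. This is possible because the sets $A(t^\frown x_i^t)$ cover $D$, so that one of them meets the atom $P_{k,h(k)}$ and hence contains it. The next position is in $T_{k+1}$. In the end $\bigcup_kP_{k,h(k)}=D$ is covered.

To find $h$, choose $c_k\ge1$ with $2^{c_k}\ge m_k$, code the elements of $m_k$ by distinct members of $2^{c_k}$, and code $g\in\prod_km_k$ by the concatenation of the codes of $g(0),g(1),\dots$ in $2^\omega$. With $L_k=c_0+\dots+c_k$, the first $L_k$ bits of the code determine $g(k)$. The set of codes of the $g_d$ has size less than $\mathrm{non}(SN)$, so it is strong measure zero. Applying the definition to $(L_k)$ we get $v_k\in2^{L_k}$ such that the code of each $g_d$ extends some $v_k$. Let $h(k)$ be the element of $m_k$ coded by the last $c_k$ bits of $v_k$, and $h(k)=0$ if they code nothing. If the code of $g_d$ extends $v_k$, then $g_d(k)=h(k)$.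

\emph{Last assertion.} If $\mathrm{non}(SN)>\omega_1$, then by (2) the non-ccc space $\beta\omega_1$ (with $\omega_1$ discrete) is as required. If $\mathrm{non}(SN)=\omega_1$, then by (1) there is no such space.
\end{proof}

\section{The partial order}\label{sec:poset}

\subsection*{From $\beta\omega_1$ to a ccc space}

We want to keep the escape argument while making the cellularity countable. Suppose that, as in $\beta\omega_1$, we have nonempty clopen sets $E_s$ labeled by reals $r_s$, and that for each $n$ the space is partitioned according to a guess $v\in2^n$ so that each $E_s$ is inside the piece with $v=r_s{\restriction}n$. Then $E_s$ and $E_{s'}$ are disjoint whenever $r_s\ne r_{s'}$. But we need uncountably many labels, since every countable $M$ must miss one of them, and this destroys ccc. The remedy is to let the points of the space guess $r_s{\restriction}n$ \emph{only in response to} $s{\restriction}n$. So the indices $s$ will themselves be sequences, and $E_s$, $E_{s'}$ will be allowed to meet as long as their reals agree up to the place where $s$ and $s'$ split. In the escape argument the replies of II must belong to $M$, so we want $s{\restriction}n\in M$ for all $n$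 but $r_s\notin M$. Both can be achieved with $s\in\omega_1^\omega$: if $s$ is a sequence of ordinals below $\delta=M\cap\omega_1$ with supremum $\delta$, its finite restrictions are in $M$, and we can attach to it a real depending only on $\delta$.

\subsection*{Definition}

Fix an injection $\delta\mapsto r_\delta$ from $\omega_1$ to $2^\omega$, denoted by $r$. For $s\in\omega_1^\omega$ let
\[
o(s)=\sup\{s(n)+1:n\in\omega\}<\omega_1,\qquad r_s=r_{o(s)} .
\]
Thus $s\in\delta^\omega$ if and only if $o(s)\le\delta$. For $s\ne s'$ let $\Delta(s,s')$ be the least $n$ with $s(n)\ne s'(n)$. Call $s,s'\in\omega_1^\omega$ \emph{coherent} if $s=s'$ or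
\[
r_s{\restriction}m=r_{s'}{\restriction}m\quad\text{for } m=\Delta(s,s').
\]
Let $P$ be the set of all finite subsets of $\omega_1^\omega$ whose elements are pairwise coherent, ordered by reverse inclusion.

Subsets of conditions are conditions, so $E,F\in P$ are compatible if and only if $E\cup F\in P$, that is, if and only if each element of $E$ is coherent with each element of $F$. Two singletons $\{s\},\{s'\}$ are incompatible exactly when $r_s$ and $r_{s'}$ split before $s$ and $s'$ do. In particular:
\begin{align}
&\text{if } o(s)=o(s'), \text{ then } s,s' \text{ are coherent};\label{eq:sameo}\\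
&\text{if } s,t \text{ are coherent and } s{\restriction}m=t{\restriction}m, \text{ then } r_s{\restriction}m=r_t{\restriction}m.\label{eq:agree}
\end{align}
For \eqref{eq:agree} note that $s=t$ or $\Delta(s,t)\ge m$. If the map $r$ were constant, all conditions would be compatible and the construction would be trivial; injectivity of $r$ will be used exactly once, in Proposition~\ref{prop:Xescape}.

All compatibility proofs below rest on one observation: to see that $s$ and $s'$ are coherent, it is enough to find a stand-in $t$ for $s'$, known to be coherent with $s$, that resembles $s'$ up to the place where $s$ and $s'$ split.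

\begin{lemma}[Stand-in lemma]\label{lem:standin}
Let $s\ne s'$ and $m=\Delta(s,s')$. If $t$ is coherent with $s$ and
\[
t{\restriction}m=s'{\restriction}m,\qquad r_t{\restriction}m=r_{s'}{\restriction}m,
\]
then $s$ and $s'$ are coherent.
\end{lemma}

\begin{proof}
We have $s{\restriction}m=s'{\restriction}m=t{\restriction}m$, so $r_s{\restriction}m=r_t{\restriction}m=r_{s'}{\restriction}m$ by \eqref{eq:agree}.
\end{proof}

\subsection*{The countable chain condition}

Consider first singletons $\{s^\xi\}$, $\xi<\omega_1$, with $o(s^\xi)$ strictly increasing. Let $M$ contain the sequence $\langle s^\xi\rangle$ and $r$, and let $\delta=M\cap\omega_1$, $\xi=\delta+1$. Then $o(s^\xi)\ge\xi>\delta$, so there is a least $k$ with $s^\xi(k)\ge\delta$. The finite sequences $s^\xi{\restriction}k$ and $r_{s^\xi}{\restriction}k$ are in $M$, so by elementarity some $\eta\in M$ has $s^\eta{\restriction}k=s^\xi{\restriction}k$ and $r_{s^\eta}{\restriction}k=r_{s^\xi}{\restriction}k$. Since $s^\eta(k)<\delta\le s^\xi(k)$, we get $\Delta(s^\eta,s^\xi)=k$, and $s^\eta,s^\xi$ are coherent. The sequences split at the point where $s^\xi$ leaves $M$, and up to this point their reals can be matched. Larger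 conditions require care in two more respects: there may be elements with a fixed value of $o$ (harmless by \eqref{eq:sameo}), and in the cross pairs $s_i^\xi,s_{i'}^\eta$ with $i\ne i'$ the two sequences must be prevented from agreeing too long.

\begin{lemma}\label{lem:ccc}
$P$ is ccc.
\end{lemma}

\begin{proof}
Let $F_\xi\in P$ for $\xi<\omega_1$; we find $\xi\ne\eta$ with $F_\xi\cup F_\eta\in P$. A function from an uncountable subset of $\omega_1$ to $\omega_1$ is constant or strictly increasing on some uncountable set. So, passing to an uncountable subfamily and reindexing it in increasing order by $\omega_1$, we may assume that $F_\xi=\{s^\xi_i:i<l\}$ with $s_i^\xi$ $(i<l)$ distinct, and that $\{i:i<l\}$ is the disjoint union of $I_0$ and $I_1$, where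
\begin{itemize}
\item for $i\in I_0$, $o(s^\xi_i)=\varepsilon_i$ for all $\xi$;
\item for $i\in I_1$, the map $\xi\mapsto o(s^\xi_i)$ is strictly increasing, so that $o(s^\xi_i)\ge\xi$.
\end{itemize}
Write $r_i^\xi$ for $r_{s_i^\xi}$. Let $M\prec H(\vartheta)$ be countable with $r$ and the enumerated family in $M$, and put $\delta=M\cap\omega_1$, $\xi=\delta+1$.

For $i\in I_1$ we have $o(s_i^\xi)>\delta$; let $k_i$ be least with $s_i^\xi(k_i)\ge\delta$. For $i\in I_0$ we have $\varepsilon_i\in M$, so $\varepsilon_i<\delta$ and $s_i^\xi\in\delta^\omega$. Choose $N>k_i$ for all $i\in I_1$ such that the $s_i^\xi{\restriction}N$ $(i<l)$ are pairwise distinct. Choose $\zeta<\delta$ such that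
\begin{equation}\label{eq:zeta}
s^\xi_i(n)\le\zeta\quad\text{whenever } i<l,\ n<N \text{ and } s_i^\xi(n)<\delta .
\end{equation}
The finite sequences $s_i^\xi{\restriction}N$ $(i\in I_0)$, $s_i^\xi{\restriction}k_i$ and $r_i^\xi{\restriction}N$ $(i\in I_1)$ and the ordinal $\zeta$ are in $M$. By elementarity, the following statement about $\eta$, which is true of $\eta=\xi$, is true of some $\eta\in M\cap\omega_1$:
\begin{itemize}
\item $s_i^\eta{\restriction}N=s_i^\xi{\restriction}N$ for $i\in I_0$;
\item $s_i^\eta{\restriction}k_i=s_i^\xi{\restriction}k_i$, \ $r_i^\eta{\restriction}N=r_i^\xi{\restriction}N$, \ $s_i^\eta(k_i)>\zeta$ for $i\in I_1$.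
\end{itemize}
Then $\eta<\delta<\xi$, and $s_i^\eta\in M$, so $s^\eta_i\in\delta^\omega$, for all $i<l$. Let $s=s_i^\xi\ne s'=s^\eta_{i'}$ and $m=\Delta(s,s')$. We show that $s,s'$ are coherent. The stand-in for $s'$ will be $t=s_{i'}^\xi$, which is coherent with $s$ because both are in $F_\xi$.

\emph{Case $i'\in I_0$.} Here $t{\restriction}N=s'{\restriction}N$ and $r_t=r_{\varepsilon_{i'}}=r_{s'}$. If $m<N$, Lemma~\ref{lem:standin} applies. If $m\ge N$, then $s{\restriction}N=s'{\restriction}N=t{\restriction}N$, so $s=t$ by the choice of $N$. Thus $o(s)=\varepsilon_{i'}=o(s')$, and \eqref{eq:sameo} applies.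

\emph{Case $i'\in I_1$.} If $m\le k_{i'}$, then $t{\restriction}m=s'{\restriction}m$, and $r_t{\restriction}m=r_{s'}{\restriction}m$ because $m\le k_{i'}<N$; so Lemma~\ref{lem:standin} applies. The case $m>k_{i'}$ is impossible: it would give $s_i^\xi(k_{i'})=s_{i'}^\eta(k_{i'})$, an ordinal above $\zeta$ and below $\delta$, contrary to \eqref{eq:zeta}, as $k_{i'}<N$.
\end{proof}

\section{The space, and why I has no winning strategy}\label{sec:space}

\subsection*{The space}

Let $\mathbb B=RO(P)$ be the complete Boolean algebra of regular open subsets of $P$, with the canonical map $e:P\to\mathbb B\setminus\{0\}$. Recall its properties: $E\supset F$ implies $e(E)\le e(F)$; $e(E)\wedge e(F)=0$ if and only if $E,F$ are incompatible; and $e[P]$ is dense, that is, each $b\ne0$ in $\mathbb B$ has some $e(F)\le b$. Let $X=St(\mathbb B)$ be the space of ultrafilters on $\mathbb B$, with the base of clopen sets $[b]=\{x:b\in x\}$. It is compact, and by completeness of $\mathbb B$,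
\[
\overline{\bigcup_i[b_i]}=\Big[\bigvee_ib_i\Big]
\]
for every family of $b_i\in\mathbb B$; so $X$ is extremally disconnected. Disjoint nonempty open sets contain disjoint sets $[e(F)]$, for pairwise incompatible $F$, so $X$ is ccc by Lemma~\ref{lem:ccc}.

For $U$ open in $X$ let $b_U\in\mathbb B$ be the unique element with $\overline U=[b_U]$. Then
\begin{equation}\label{eq:dictionary}
U\text{ is a legal reply to }x\text{ in }\Omega\iff b_U\in x,\qquad
\bigcup_nU_n\text{ is dense}\iff\bigvee_nb_{U_n}=1 .
\end{equation}

\subsection*{The predictions made by a point}

For $\sigma\in\omega_1^{<\omega}$ and $v\in2^{|\sigma|}$ put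
\[
b_{\sigma,v}=\bigvee\{e(\{s\}):\sigma\subset s\in\omega_1^\omega,\ r_s{\restriction}|\sigma|=v\},\qquad c_\sigma=\neg\bigvee_{v\in2^{|\sigma|}}b_{\sigma,v}.
\]
If $s,s'\supset\sigma$ are coherent, then $r_s{\restriction}|\sigma|=r_{s'}{\restriction}|\sigma|$ by \eqref{eq:agree}. Hence for $v\ne v'$ every $e(\{s\})$ in the join $b_{\sigma,v}$ is disjoint from every $e(\{s'\})$ in the join $b_{\sigma,v'}$, and $b_{\sigma,v}\wedge b_{\sigma,v'}=0$. So the $b_{\sigma,v}$ and $c_\sigma$ form a finite partition $\mathcal Q_\sigma$ of $1$ (possibly with zeros). An ultrafilter $x\in X$ contains exactly one member of $\mathcal Q_\sigma$. Define $y_x(\sigma)=v$ if it is $b_{\sigma,v}$, and $y_x(\sigma)=*$ if it is $c_\sigma$. Thus $y_x$ is the function by which $x$ guesses $r_s{\restriction}n$ from $s{\restriction}n$. Since $e(\{s\})\le b_{s\restriction n,\,r_s\restriction n}$, a point that guesses wrongly can be separated from $[e(\{s\})]$: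
\begin{equation}\label{eq:wrong}
\text{if } y_x(s{\restriction}n)\ne r_s{\restriction}n,\text{ then the member of }\mathcal Q_{s\restriction n}\text{ in }x\text{ is disjoint from }e(\{s\}).
\end{equation}

\subsection*{Escape}

It remains to find one $s$, with all $s{\restriction}n$ in $M$, about which every point of $X\cap M$ makes a wrong guess.

\begin{proposition}\label{prop:Xescape}
The space $X$, with $p=(r,P,\mathbb B,e)$, satisfies the hypothesis of Proposition~\textup{\ref{prop:escape}}. Hence I has no winning strategy in $\theta$ on $X$.
\end{proposition}

\begin{proof}
Let $M\prec H(\vartheta)$ be countable with $X,p\in M$, and let $\delta=M\cap\omega_1$.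

\emph{Claim. If $x\in X\cap M$ and $\sigma\in\delta^{<\omega}$, there is $\tau\in\delta^{<\omega}$ with $\tau\supset\sigma$ and $y_x(\tau)\ne r_\delta{\restriction}|\tau|$.} Otherwise all guesses $y_x(\sigma^\frown0^k)$, where $0^k$ is the sequence of $k$ zeros, are correct for $r_\delta$, and $r_\delta=\bigcup_ky_x(\sigma^\frown0^k)$. The right-hand side is definable from $y_x$ and $\sigma$, which are in $M$; so $r_\delta\in M$. As $r\in M$ is injective, $\delta\in M$, which is false.

Enumerate $X\cap M$ as $\{x_j:j<\omega\}$, possibly with repetitions, and fix a strictly increasing sequence $(\delta_j)$ with supremum $\delta$. Put $\sigma_{-1}=\emptyset$. By the Claim we can choose recursively $\sigma_j\in\delta^{<\omega}$ extending $\sigma_{j-1}{}^\frown\langle\delta_j\rangle$ with $y_{x_j}(\sigma_j)\ne r_\delta{\restriction}|\sigma_j|$. Let $s=\bigcup_j\sigma_j$. All values of $s$ are below $\delta$, and all $\delta_j$ are among them, so $o(s)=\delta$ and $r_s=r_\delta$. Let $E=[e(\{s\})]$, a nonempty open set.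

Each $x\in X\cap M$ is some $x_j$, so $y_x(s{\restriction}n)\ne r_s{\restriction}n$ for $n=|\sigma_j|$. Let $W_x=[b]$, where $b$ is the member of $\mathcal Q_{s\restriction n}$ that belongs to $x$. Then $W_x$ is a neighborhood of $x$, disjoint from $E$ by \eqref{eq:wrong}. Since $s{\restriction}n\in\delta^{<\omega}\subset M$, the finite set $\mathcal Q_{s\restriction n}$ is in $M$, hence so are its elements, and $W_x\in M$.
\end{proof}

\section{Capture, and why II has no winning strategy}\label{sec:capture}

Fix a countable $M\prec H(\vartheta)$ with $r,P,\mathbb B,e,X\in M$, and let $\delta=M\cap\omega_1$. For $s\in\omega_1^\omega\setminus\delta^\omega$ let $k_s$ be least with $s(k_s)\ge\delta$. Clearly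
\begin{equation}\label{eq:split}
\Delta(s,s')\le k_s\quad\text{if } s\notin\delta^\omega,\ s'\in\delta^\omega .
\end{equation}

We want to sort the conditions into countably many classes such that, if $b_1,\dots,b_m\in\mathbb B\cap M$ have join $1$, then for each class some $b_i$ meets $e(F)$ for all $F$ in the class. It is enough to show that, whenever $F_1,\dots,F_m$ are in the same class, some $b_i$ meets $e(F_i)$. Two mechanisms are visible on singletons.

\begin{example}\label{ex:mech}
\emph{High elements.} Let $s_1,\dots,s_m\notin\delta^\omega$ have the same $k=k_{s_i}$, the same $s_i{\restriction}k$ and the same $r_{s_i}{\restriction}k$. If $E\in P\cap M$, then $E\subset\delta^\omega$; by \eqref{eq:split} the elements of $E$ split from $s_i$ at or before $k$. So whether $E$ is compatible with $\{s_i\}$ does not depend on $i$: the conditions $\{s_i\}$ cannot be distinguished from inside $M$, although they may well be incompatible with each other. As we shall see, it follows that an element of $\mathbb B\cap M$ that meets $e(\{s_1\})$ meets every $e(\{s_i\})$.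

\emph{Low elements.} Let $s_1,\dots,s_m\in\delta^\omega$ have the same $o(s_i)$. They may be distinguishable in $M$, but $H=\{s_1,\dots,s_m\}$ is a condition by \eqref{eq:sameo}. Some $b_i$ meets $e(H)$, hence meets the larger element $e(\{s_i\})$.

In both cases there are only countably many classes: in the second one because $o(s)\le\delta$, and this is why $r_s$ was made to depend on $o(s)$ only.
\end{example}

For general conditions, we amalgamate the low parts and keep the high part of one condition to represent all the others. For $F\in P$ let $F^{\mathrm{lo}}=F\cap\delta^\omega$ and $F^{\mathrm{hi}}=F\setminus\delta^\omega$. Let $N$ be the least number such that $N>k_s$ for all $s\in F^{\mathrm{hi}}$ and the $s{\restriction}N$, $s\in F^{\mathrm{lo}}$, are pairwise distinct. The \emph{type} of $F$ (relative to $M$) is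
\[
d(F)=\big(N,\ \{(s{\restriction}N,o(s)):s\in F^{\mathrm{lo}}\},\ \{(s{\restriction}k_s,\,r_s{\restriction}k_s):s\in F^{\mathrm{hi}}\}\big).
\]
Its second coordinate is a finite subset of $\delta^N\times(\delta+1)$ and its third a finite subset of $\delta^{<\omega}\times2^{<\omega}$, so there are only countably many types. If $F,G$ have the same type, with first coordinate $N$, then:
\begin{itemize}
\item[(T1)] each $s\in F^{\mathrm{lo}}$ has a \emph{twin} $t\in G^{\mathrm{lo}}$ with $t{\restriction}N=s{\restriction}N$ and $o(t)=o(s)$, hence $r_t=r_s$;
\item[(T2)] each $s\in F^{\mathrm{hi}}$ has a \emph{twin} $t\in G^{\mathrm{hi}}$ with $t{\restriction}k_t=s{\restriction}k_s$ (hence $k_t=k_s$) and $r_t{\restriction}k_s=r_s{\restriction}k_s$.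
\end{itemize}

\begin{proposition}[Capture]\label{prop:capture}
Let $F_1,\dots,F_m\in P$ have the same type and let $b_1,\dots,b_m\in\mathbb B\cap M$ with $\bigvee_ib_i=1$. Then $b_i\wedge e(F_i)\ne0$ for some $i$.
\end{proposition}

\begin{proof}
Let $N$ be the first coordinate of the type, and put $H=F_1^{\mathrm{hi}}\cup\bigcup_{i}F_i^{\mathrm{lo}}$.

\emph{Step 1: $H\in P$.} Two elements of $F_1^{\mathrm{hi}}$ are coherent because $F_1\in P$. For any other pair $s\ne s'$ in $H$ we may assume, interchanging $s$ and $s'$ if necessary, that $s'\in F_j^{\mathrm{lo}}$ for some $j$, and that $s\in F_i$, where either $s\in F_i^{\mathrm{lo}}$, or $i=1$ and $s\in F_1^{\mathrm{hi}}$. Let $t\in F_i^{\mathrm{lo}}$ be the twin of $s'$; it is coherent with $s$ because $F_i\in P$. Let $m'=\Delta(s,s')$.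
\begin{itemize}
\item If $m'<N$, then $t{\restriction}m'=s'{\restriction}m'$ and $r_t=r_{s'}$, so $s,s'$ are coherent by Lemma~\ref{lem:standin}.
\item If $m'\ge N$, then $s$ is low, since for high $s$ we have $m'\le k_s<N$ by \eqref{eq:split}. So $s$ and $t$ are elements of $F_i^{\mathrm{lo}}$ with $s{\restriction}N=s'{\restriction}N=t{\restriction}N$. By the choice of $N$, $s=t$. Thus $o(s)=o(s')$, and $s,s'$ are coherent by \eqref{eq:sameo}.
\end{itemize}

\emph{Step 2: if $b\in\mathbb B\cap M$ and $b\wedge e(H)\ne0$, then $b\wedge e(F_i)\ne0$ for every $i$.} The set
\[
\{E\in P:e(E)\le b\ \text{ or }\ e(E)\wedge b=0\}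
\]
is dense in $P$: if $e(E)\wedge b\ne0$, take $E'$ with $e(E')\le e(E)\wedge b$; then $E\cup E'$ is a condition, and $e(E\cup E')\le b$. So there is a maximal antichain $\mathcal A$ of $P$ contained in this set, and by elementarity we can take $\mathcal A\in M$. By Lemma~\ref{lem:ccc} $\mathcal A$ is countable; hence $\mathcal A\subset M$ by (M2).

Pick $E'\in P$ with $e(E')\le b\wedge e(H)$ and $E\in\mathcal A$ compatible with $E'$. The nonzero element $e(E\cup E')$ lies below $e(E)$, $b$ and $e(H)$. Since $e(E)\wedge b\ne0$ and $E\in\mathcal A$, we have $e(E)\le b$. Since $e(E)\wedge e(H)\ne0$, we have $E\cup H\in P$. It now suffices to prove $E\cup F_i\in P$, because then $0\ne e(E\cup F_i)\le e(E)\wedge e(F_i)\le b\wedge e(F_i)$.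

Let $s\in E$ and $s'\in F_i$ with $s\ne s'$. If $s'\in F_i^{\mathrm{lo}}$, then $s'\in H$, and $s,s'$ are coherent because $E\cup H\in P$. Let $s'\in F_i^{\mathrm{hi}}$. As $E\in M$ is finite, $s\in M$, so $s\in\delta^\omega$ and $m'=\Delta(s,s')\le k_{s'}$ by \eqref{eq:split}. Let $t\in F_1^{\mathrm{hi}}\subset H$ be the twin of $s'$. Then $t{\restriction}m'=s'{\restriction}m'$ and $r_t{\restriction}m'=r_{s'}{\restriction}m'$ by (T2), and $t$ is coherent with $s$ because $E\cup H\in P$. So $s,s'$ are coherent by Lemma~\ref{lem:standin}.

\emph{Step 3.} Since $\bigvee_ib_i=1$ and $e(H)\ne0$, some $b_i$ has $b_i\wedge e(H)\ne0$. By Step 2, $b_i\wedge e(F_i)\ne0$.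
\end{proof}

\begin{corollary}\label{cor:capture}
Let $d$ be a type and $b_1,\dots,b_m\in\mathbb B\cap M$ with $\bigvee_ib_i=1$. There is $i$ such that $b_i\wedge e(F)\ne0$ for every $F\in P$ of type $d$.
\end{corollary}

\begin{proof}
Otherwise each $i$ has a counterexample $F_i$ of type $d$ with $b_i\wedge e(F_i)=0$, contrary to Proposition~\ref{prop:capture}.
\end{proof}

\begin{proposition}\label{prop:II}
II has no winning strategy in $\Omega$ on $X$.
\end{proposition}

\begin{proof}
Let $\tau$ be a strategy for II. For a finite sequence $t\ne\emptyset$ of points let $\tau(t)$ be its last answer when I has played $t$, and let $b(t)=b_{\tau(t)}$. We take the model $M$ of this section with $\tau\in M$ as well, and enumerate all types as $\{d_k:k<\omega\}$. We describe a play against $\tau$ in which I plays points of $M$ only.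

At move $k$, let $t$ be the sequence of the previous moves of I; it is in $M$. By \eqref{eq:dictionary}, $b(t^\frown x)\in x$ for every $x\in X$, so the clopen sets $[b(t^\frown x)]$ cover $X$. By compactness there is a finite set of points for which these sets still cover $X$. By elementarity there is one such set in $M$, say $\{x_1,\dots,x_m\}\subset X\cap M$. So $\bigvee_ib(t^\frown x_i)=1$ and $b(t^\frown x_i)\in M$. By Corollary~\ref{cor:capture} there is $i$ such that $b(t^\frown x_i)\wedge e(F)\ne0$ for all $F$ of type $d_k$. I plays this $x_i$.

Let $b_k$ denote $b$ of the sequence of the first $k+1$ moves of I. At the end, every $F\in P$ has some type $d_k$, so $e(F)\wedge b_k\ne0$. As $e[P]$ is dense in $\mathbb B$, $\bigvee_kb_k=1$, and I wins this play by \eqref{eq:dictionary}. So $\tau$ is not winning.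
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Propositions~\ref{prop:Xescape} and~\ref{prop:II} and Lemma~\ref{lem:compare}, both games are undetermined on $X$. We saw in Section~\ref{sec:space} that $X$ is compact, extremally disconnected and ccc. For the weight, note that $X$ is infinite, since I wins on a finite space by listing its points. So $\mathbb B$ is infinite, and $w(X)=|\mathbb B|$: the clopen sets form a base, and by compactness every clopen set is a finite union of members of any given base. An infinite complete Boolean algebra contains an infinite antichain, whose subsets have different joins, so $|\mathbb B|\ge\mathfrak c$. On the other hand, $|P|=|\omega_1^\omega|=\mathfrak c$, and by density and ccc each element of $\mathbb B$ is the join of a countable antichain from $e[P]$. So $|\mathbb B|\le\mathfrak c^\omega=\mathfrak c$.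
\end{proof}

\section{Other weights}\label{sec:weight}

To raise the weight, we add to $X$ a summand on which I wins.

\begin{proposition}\label{prop:cube}
I has a winning strategy in $\Omega$ on $2^\kappa$ for every infinite $\kappa$.
\end{proposition}

\begin{proof}
The idea is that each reply may be replaced by a dense open subset depending on countably many coordinates, and I only has to take care of the coordinates that have appeared.

For a finite partial function $q$ from $\kappa$ to $2$ let $[q]=\{z\in2^\kappa:q\subset z\}$. Since $2^\kappa$ is ccc, a maximal disjoint family of basic sets $[q]$ contained in a given open $U$ is countable. Its union $V$ is open, dense in $U$, and depends on a countable set of coordinates: the union $\mathrm{supp}(V)$ of the domains of the $q$ involved. Fix such a $V=V(U)$ for each $U$.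

During the play, let $A_0=\emptyset$ and $A_{n+1}=A_n\cup\mathrm{supp}(V_n)$, where $V_n=V(U_n)$. When $A_n$ is known, I enumerates the finite partial functions from $A_n$ to $2$ as $\{p_{n,j}:j<\omega\}$, possibly with repetitions. Fix a bijection $n\mapsto(i,j)$ from $\omega$ to $\omega\times\omega$ with $i\le n$. At move $n$, I plays any point of $[p_{i,j}]$ for the pair $(i,j)$ assigned to $n$.

Put $A=\bigcup_nA_n$ and let $[q]$ be a basic open set. The function $p=q{\restriction}A$ is finite, so it is $p_{i,j}$ for some $i,j$, and at some move $n$ player I has played $x_n\in[p]$. Since $x_n\in\overline{U_n}$ and $[p]$ is open, $U_n$ meets $[p]$; as $V_n$ is dense in $U_n$, there is $z\in V_n\cap[p]$. Change $z$ outside $A$ so that it agrees with $q$ on $\mathrm{dom}(q)\setminus A$. The new point is still in $V_n$, because $V_n$ depends only on coordinates in $A$, and it is in $[q]$. So $[q]$ meets $V_n\subset U_n$, and the union of the replies is dense.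
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:A}]
Let $X$ be the space of Theorem~\ref{thm:A}, $\kappa\ge\mathfrak c$ and $Y=2^\kappa$. The space $Z=X\sqcup Y$ is compact and ccc, and has weight $\kappa$.

\emph{I has no winning strategy on $Z$.} We apply Proposition~\ref{prop:escape} with the parameter $(X,Y,r,P,\mathbb B,e)$. Given $M$, Proposition~\ref{prop:Xescape} provides $E\subset X$ and neighborhoods for the points of $X\cap M$; for $y\in Y\cap M$ let $W_y=Y\in M$.

\emph{II has no winning strategy on $Z$.} Let $\tau$ be a strategy for II on $Z$, written as in the proof of Proposition~\ref{prop:II} as a function of the moves of I, and let $\chi$ be a winning strategy for I on $Y$. Take $M$ as in Section~\ref{sec:capture} with $Y,Z,\tau,\chi\in M$, and let $\{d_k:k<\omega\}$ enumerate the types. Let I play as follows, with all his moves in $M$.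
\begin{itemize}
\item At his odd moves he follows $\chi$, the earlier replies to odd moves being replaced by their intersections with $Y$. These are legal replies in the game on $Y$: if $x\in Y\cap\overline U$, then $x\in\overline{U\cap Y}$, as $Y$ is open. The points are in $M$ because $\chi$ and the finite sequence of previous moves are.
\item At move $2k$, with $t\in M$ the sequence of all his previous moves, he considers the elements $b_{\tau(t^\frown x)\cap X}$ for $x\in X$. Since $X$ is open, $b_{\tau(t^\frown x)\cap X}\in x$. As in the proof of Proposition~\ref{prop:II}, he finds a point $x\in X\cap M$ for which this element meets $e(F)$ for all $F$ of type $d_k$, and plays it.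
\end{itemize}
The union of the replies to odd moves is dense in $Y$, and the union of the replies to even moves is dense in $X$. So I wins this play, and $\tau$ is not winning.

\emph{Optimality.} Assume MA, and let $K$ be a ccc compact space of weight $<\mathfrak c$. We recall the standard fact that under MA every ccc poset of size $<\mathfrak c$ is $\sigma$-centered, that is, a union of countably many subsets in each of which any finitely many elements have a common lower bound in the poset. Apply this to a base $\mathcal U$ of $K$ of size $<\mathfrak c$, consisting of nonempty sets and ordered by inclusion: $\mathcal U=\bigcup_n\mathcal U_n$ with each $\mathcal U_n$ centered. By compactness, for each nonempty $\mathcal U_n$ there is a point $x_n\in\bigcap\{\overline U:U\in\mathcal U_n\}$. These points form a dense set: a nonempty open set contains $\overline U$ for some $U\in\mathcal U$, hence contains $x_n$ if $U\in\mathcal U_n$. So $K$ is separable, and I wins $\Omega$ on $K$ by enumerating a countable dense set.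
\end{proof}

\begin{thebibliography}{9}
\bibitem{game}
\emph{Some New Versions Of An Old Game},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf}.
\end{thebibliography}

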